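\title{Quasi-isometry of finitely generated groups is not Borel reducible to isomorphism}

\begin{abstract}
We show that there is no Borel map $f$ on the space of finitely generated groups such that two groups are quasi-isometric exactly when their images under $f$ are isomorphic. The proof constructs a continuous family of $8$-generated groups, indexed by $\prod_{n\ge1}\{0,1,\dots,n\}$, in which two groups are quasi-isometric if and only if their parameters differ by a bounded sequence. The groups are doubles of $(\mathbb F_2\times\mathbb Z)*\mathbb Z$ along infinitely generated free subgroups; the quasi-isometries are shears along the central direction of $\mathbb F_2\times\mathbb Z$, and the invariant is the set of lengths of loops that cannot be filled by much shorter loops. It follows that quasi-isometry is a complete $K_\sigma$ equivalence relation, that it is strictly more complex than isomorphism, and that it is not Borel reducible to any orbit equivalence relation of a Polish group. The same holds for bi-Lipschitz equivalence.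
\end{abstract}

\section{Introduction}\label{sec:intro}

Finitely generated groups can be classified algebraically, up to isomorphism, or geometrically, up to quasi-isometry. The geometric classification is coarser: isomorphic groups are quasi-isometric, while all finite groups are quasi-isometric to one another. A coarser classification need not be an easier one, and this paper compares the difficulty of the two.

\subsection{Quasi-isometry and the space of marked groups}

Let $G$ be a group with a finite generating set $S$. The length $|g|$ of $g\in G$ is the least length of a word in $S^{\pm1}$ representing $g$, and $d(g,g')=|g^{-1}g'|$ is the word metric. It is the path metric on the vertices of the Cayley graph, which has an edge from $g$ to $gs$ for each $g\in G$ and $s\in S$, and left translations are isometries. Finitely generated groups $G,G'$ with word metrics are \emph{quasi-isometric}, $G\approx_{QI}G'$, if there are $\lambda\ge1$, $C\ge0$ and a map $\varphi:G\to G'$ such that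
\[
\tfrac1\lambda\,d(x,y)-C\le d(\varphi(x),\varphi(y))\le\lambda\,d(x,y)+C\qquad(x,y\in G)
\]
and every point of $G'$ lies within distance $C$ of $\varphi(G)$. They are \emph{bi-Lipschitz equivalent}, $G\approx_{BL}G'$, if there is a bijection $G\to G'$ that is Lipschitz together with its inverse; this implies $G\approx_{QI}G'$. Neither relation depends on the generating sets, since two word metrics on the same group are bounded by multiples of each other. We use throughout that a map $\varphi:G\to G'$ is $K$-Lipschitz as soon as $|\varphi(g)^{-1}\varphi(gs)|\le K$ for all $g\in G$ and $s\in S$.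

A \emph{marked group} is a group with a distinguished sequence $(s_1,\dots,s_m)$ of generators. Up to isomorphism preserving the marking, it is determined by the kernel $N$ of the map $\mathbb F_m\to G$ that sends the free generators of the free group $\mathbb F_m$ to $s_1,\dots,s_m$. The set $\mathcal G_m$ of normal subgroups of $\mathbb F_m$ is closed in $2^{\mathbb F_m}$, hence compact and metrizable. Two marked groups are close when they agree, for all short words, on which of them are trivial; a map $\Gamma$ into $\mathcal G_m$ is continuous exactly when, for each word $W$, the set of $x$ such that $W$ is trivial in $\Gamma(x)$ is clopen. The disjoint union $\mathcal G=\bigsqcup_{m\ge1}\mathcal G_m$ is a Polish space (separable and completely metrizable), the \emph{space of finitely generated groups}. Forgetting the markings, we regard $\cong$ (isomorphism of abstract groups), $\approx_{QI}$ and $\approx_{BL}$ as equivalence relations on $\mathcal G$.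

\subsection{The question}

Let $R$ and $R'$ be equivalence relations on Polish spaces $X$ and $X'$. A \emph{Borel reduction} from $R$ to $R'$ is a Borel map $f:X\to X'$ with $x\,R\,y\iff f(x)\,R'\,f(y)$ for all $x,y\in X$. We write $R\le_BR'$ if there is one, and $R<_BR'$ if $R\le_BR'$ but not $R'\le_BR$. A reduction computes from $x$, in an explicit way, a complete invariant of its $R$-class, namely the $R'$-class of $f(x)$. The following question is posed in \cite{slides}.

\begin{quote}
\emph{Is there a Borel map $f:\mathcal G\to\mathcal G$ such that $x\approx_{QI}y\iff f(x)\cong f(y)$ for all $x,y\in\mathcal G$?}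
\end{quote}

Without the word ``Borel'' the answer is yes, for a reason that says nothing about groups: choose a representative in each quasi-isometry class. On familiar subclasses an explicit $f$ exists. A finitely generated abelian group of rank $r$ is quasi-isometric to $\mathbb Z^r$, and $r$ is recovered from the growth of balls, so $G\mapsto\mathbb Z^r$ will do. More generally, every map defined on a countable subset of $\mathcal G$ is Borel, so on finitely presented groups any choice of representatives is a Borel reduction. The question is therefore one about infinitely presented groups.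

There one would guess that the answer is no. An isomorphism is determined by finitely many data, the images of the generators; accordingly each class of $\cong$ in $\mathcal G$ is countable, because a finitely generated group has only countably many finite generating tuples. A quasi-isometry involves infinitely many choices, subject only to uniform bounds. This is not yet an argument, since a reduction may collapse an uncountable class to a single point. What is needed is a family of groups that can be deformed quasi-isometrically at infinitely many places independently, and whose quasi-isometry classes can nevertheless be computed exactly.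

\subsection{Results}

\begin{theorem}\label{thm:answer}
There is no Borel map $f:\mathcal G\to\mathcal G$ with $x\approx_{QI}y\iff f(x)\cong f(y)$. More generally, $\approx_{QI}$ is not Borel reducible to any equivalence relation with countable classes on a Polish space.
\end{theorem}

The family of groups is indexed by the compact metrizable space $\Omega=\prod_{n\ge1}\{0,1,\dots,n\}$, on which we consider the relation
\[
x\,E\,y\iff\sup_n|x_n-y_n|<\infty .
\]

\begin{theorem}\label{thm:family}
There is a continuous map $\Gamma:\Omega\to\mathcal G_8$ such that for all $x,y\in\Omega$: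
\begin{itemize}
\item[(i)] if $x\,E\,y$, then there is a bi-Lipschitz bijection $\Gamma(x)\to\Gamma(y)$, so $\Gamma(x)\approx_{QI}\Gamma(y)$;
\item[(ii)] if $\Gamma(x)\approx_{QI}\Gamma(y)$, then $x\,E\,y$.
\end{itemize}
\end{theorem}

An equivalence relation on a Polish space $X$ is $K_\sigma$ if it is a countable union of compact subsets of $X\times X$. Theorem~\ref{thm:family} determines the complexity of quasi-isometry exactly.

\begin{theorem}\label{thm:complete}
The relation $\approx_{QI}$ is $K_\sigma$, and every $K_\sigma$ equivalence relation on a Polish space is Borel reducible to it. Consequently $\cong\;<_B\;\approx_{QI}$, and $\approx_{QI}$ is not Borel reducible to any orbit equivalence relation of a Borel action of a Polish group. The same holds for $\approx_{BL}$ in place of $\approx_{QI}$.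
\end{theorem}

Sections~\ref{sec:toy}--\ref{sec:coding} prove Theorem~\ref{thm:family}, using only the normal form theorems for free products and amalgams; Section~\ref{sec:toy} shows the mechanism on doubles of $\mathbb Z^2$. Section~\ref{sec:baire} deduces Theorem~\ref{thm:answer} by a Baire category argument. Section~\ref{sec:ksigma} proves Theorem~\ref{thm:complete}, and only there do we rely on theorems from research papers.

\section{Doubles and shears}\label{sec:toy}

Let $H$ be a subgroup of a group $M$, and let $m\mapsto\bar m$ be an isomorphism onto a second copy $\bar M$. The \emph{double} $M*_H\bar M$ is the quotient of the free product $M*\bar M$ by the relations $h=\bar h$ for $h\in H$; it is enough to impose them for $h$ in a generating set of $H$. If $M$ has the finite generating set $S_M$, then the double is generated by $S_M\cup\bar S_M$, even when $H$ is not finitely generated, and we always use this generating set. The normal form theorem for amalgams says the following.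
\begin{itemize}
\item[(A1)] The groups $M$ and $\bar M$ embed in the double. If $T\ni1$ is a set of representatives of the left cosets $mH$, then every element of the double is uniquely a product $t_1\cdots t_lh$ with $l\ge0$, $h\in H$, and the $t_j$ alternately in $T\setminus\{1\}$ and $\bar T\setminus\{1\}$ (starting with either).
\item[(A2)] If $m_1\cdots m_r=1$ in the double, where $r\ge2$ and the $m_j$ come alternately from $M$ and $\bar M$, then some $m_j$ lies in the amalgamated subgroup $H=\bar H$.
\end{itemize}

The Cayley graph of the double is a tree-like union of copies of the Cayley graph of $M$, glued along left cosets of $H$. A self-map of $M$ that respects the cosets can be applied in all copies at once, and it need not be a homomorphism.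

\begin{lemma}\label{lem:double}
Let $M$ be a group with a finite generating set $S_M$, let $\theta:H\to H'$ be an isomorphism between subgroups of $M$, and let $\beta:M\to M$ be a bijection such that $\beta(1)=1$,
\begin{equation}\label{eq:equivariant}
\beta(mh)=\beta(m)\,\theta(h)\qquad(m\in M,\ h\in H),
\end{equation}
and $\beta,\beta^{-1}$ are $K$-Lipschitz. Then there is a bijection $\Phi:M*_H\bar M\to M*_{H'}\bar M$ such that $\Phi$ and $\Phi^{-1}$ are $K$-Lipschitz.
\end{lemma}

\begin{proof}
Let $T\ni1$ be a set of representatives of the left cosets of $H$. By \eqref{eq:equivariant}, $\beta$ maps $tH$ onto $\beta(t)H'$; as $\beta$ is a bijection, $T'=\beta(T)\ni1$ is a set of representatives of the left cosets of $H'$. Write $\beta(\bar m)=\overline{\beta(m)}$ and define $\Phi$ on normal forms by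
\[
\Phi(t_1\cdots t_lh)=\beta(t_1)\cdots\beta(t_l)\,\theta(h).
\]
The right side runs once through all normal forms for $T'$, so $\Phi$ is a bijection by (A1).

Let $u=t_1\cdots t_j$ be a normal form that is empty or ends in $\bar T$. We claim that $\Phi(um)=\Phi(u)\beta(m)$ for every $m\in M$. Write $m=th$ with $t\in T$ and $h\in H$. The normal form of $um$ is $t_1\cdots t_jth$ if $t\ne1$ and $t_1\cdots t_jh$ if $t=1$. Since $\beta(1)=1$, in both cases $\Phi(um)=\Phi(u)\beta(t)\theta(h)=\Phi(u)\beta(m)$.

Every element $g=t_1\cdots t_lh$ can be written $g=um$ with $u$ as above: take $m=t_lh$ if $l\ge1$ and $t_l\in T$, and $m=h$ otherwise. For $s\in S_M$ we get $\Phi(g)^{-1}\Phi(gs)=\beta(m)^{-1}\beta(ms)$, which has length at most $K$. For $s\in\bar S_M$ exchange the roles of $M$ and $\bar M$; this is legitimate because $h=\bar h$ in the first double and $\theta(h)=\overline{\theta(h)}$ in the second. So $\Phi$ is $K$-Lipschitz. Finally $\beta^{-1}(m\theta(h))=\beta^{-1}(m)h$ by \eqref{eq:equivariant}, and $\Phi^{-1}$ is the map built in the same way from $\beta^{-1}$, $\theta^{-1}$ and $T'$.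
\end{proof}

It suffices to check \eqref{eq:equivariant} for $h$ in a generating set of $H$: replacing $m$ by $mh^{-1}$ gives it for $h^{-1}$, and it passes to products.

\begin{example}\label{ex:Z2}
Let $M=\mathbb Z^2=\langle a,z\mid[a,z]\rangle$, $H=\langle a^3\rangle$ and $H'=\langle a^3z^2\rangle$. Put $\eta(j)=\lfloor 2j/3\rfloor$. Its values at $j=0,1,2,3,\dots$ are $0,0,1,2,\dots$, and its increments are $0,1,1$, repeated periodically, so that $\eta(j+3)=\eta(j)+2$. The \emph{shear} $\beta(a^jz^n)=a^jz^{n+\eta(j)}$ is a bijection fixing $1$, and
\[
\beta(m\,a^3)=\beta(m)\,a^3z^2,\qquad\beta(mz)=\beta(m)z,\qquad\beta(m)^{-1}\beta(ma)\in\{a,az\}.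
\]
The inverse of $\beta$ is the shear defined by $-\eta$. By Lemma~\ref{lem:double}, the groups
\[
\langle a,z,\bar a,\bar z\mid[a,z],[\bar a,\bar z],\ a^3=\bar a^3\rangle,\qquad
\langle a,z,\bar a,\bar z\mid[a,z],[\bar a,\bar z],\ a^3z^2=\bar a^3\bar z^2\rangle
\]
are related by a bijection that is $2$-Lipschitz in both directions. They are not isomorphic: the abelianizations are $\mathbb Z^3\oplus\mathbb Z/3$ and $\mathbb Z^3$.

In the same way, for $L\ge1$ and $k,k'\ge0$ the function $\eta(j)=\lfloor j(k'-k)/L\rfloor$ turns $a^Lz^k$ into $a^Lz^{k'}$, with Lipschitz constant at most $|k'-k|/L+2$. The cost depends only on the change of the \emph{slope} $k/L$.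

The slope is also visible in the geometry of the double along $H=\langle a^Lz^k\rangle$. Nontrivial elements of $H$ have length at least $L+k$. Take a word of length less than $L+k$ that is trivial in the double, and cut it into maximal blocks of unbarred and of barred letters. By (A1) or (A2) some block represents an element of $H$, hence is trivial in its factor; deleting it and repeating, we see that the word is trivial in $\mathbb Z^2*\mathbb Z^2$. So the relator $a^Lz^k(\bar a^L\bar z^k)^{-1}$ is not a consequence of relations of length less than $L+k$: the Cayley graph has a hole of size about $L(1+k/L)$.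
\end{example}

Section~\ref{sec:loops} shows that a quasi-isometry distorts the sizes of such holes by a bounded factor. With one relator this separates nothing, since by the example all values of $k$ give bi-Lipschitz equivalent groups. The plan is to use infinitely many relators, at widely separated scales $L_i$ and with slopes $k_i/L_i$. A bounded change of all the slopes should be realized by one shear, while a suitable unbounded change should alter the sizes of the holes by unbounded factors.

In $\mathbb Z^2$ this fails at once. If $\eta(j+L_i)=\eta(j)+\tau_i$ for all $j$ and $i=1,2$, then $L_2\tau_1=\eta(L_1L_2)-\eta(0)=L_1\tau_2$, so the two slopes change by the same amount. We therefore replace $\langle a\rangle$ by a free group and the powers $a^{L_i}$ by words $w_i$ that are independent in a quantitative sense.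

\section{Lipschitz functions with prescribed increments on a free group}\label{sec:tree}

Let $P=\mathbb F(a,b)$. We want words $w_i\in P$, of lengths $L_i$, such that for any integers $\tau_i$ with $|\tau_i|\le DL_i$ there is a function $\eta:P\to\mathbb Z$ with $\eta(gw_i)=\eta(g)+\tau_i$ and with Lipschitz constant controlled by $D$. Homomorphisms $P\to\mathbb Z$ have only two parameters, so $\eta$ cannot be a homomorphism in general. Nor is it enough that the $w_i$ generate freely: if $w_1=ua$ and $w_2=ub$ with $u$ long, then $|\tau_1-\tau_2|=|\eta(ua)-\eta(ub)|$ is at most twice the Lipschitz constant. The translates of the $w_i$ must have small overlaps.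

For $i\ge1$ let $N_i=100\,((i+1)!)^2$ and
\[
w_i=\prod_{r=1}^{N_i}a\,b^{N_i+r},\qquad L_i=|w_i|=\sum_{r=1}^{N_i}(1+N_i+r)=\tfrac32N_i(N_i+1).
\]
Since $N_{i+1}=(i+2)^2N_i>2N_i$, the intervals $(N_i,2N_i]$, which contain the exponents of $b$ in $w_i$, are pairwise disjoint. Moreover
\begin{equation}\label{eq:growth}
L_{i+1}\ge(i+2)^2L_i,\qquad 2i\le L_i,
\end{equation}
because $L_{i+1}/L_i\ge N_{i+1}/N_i$ and $L_i\ge N_i\ge100(i+1)$. The fast growth of $L_i$ is needed only in Section~\ref{sec:coding}.

Let $\mathcal T$ be the Cayley tree of $P$; each edge is oriented from $g$ to $gs$, $s\in\{a,b\}$. Let $\Sigma$ be the set of pairs $\sigma=(g,i)$ with $g\in P$ and $i\ge1$. We also write $\sigma$ for the geodesic segment from $g$ to $gw_i$, which has $|\sigma|=L_i$ edges. As $w_i$ contains no inverse letters, $\sigma$ traverses each of its edges in the positive direction.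

\begin{lemma}\label{lem:overlap}
If $\sigma\ne\sigma'$ in $\Sigma$, then $\sigma\cap\sigma'$ has at most $\frac18\min(|\sigma|,|\sigma'|)$ edges.
\end{lemma}

\begin{proof}
Let $\sigma=(g,i)$ and $\sigma'=(g',j)$ share an edge. In a tree the intersection of two segments is a segment, and $\sigma,\sigma'$ traverse it in the same direction, because both traverse its edges positively. So its label $u$ occurs in $w_i$ after some prefix of length $p$ and in $w_j$ after some prefix of length $p'$. If $(i,p)=(j,p')$, then $g$ and $g'$ are obtained from the initial vertex of $\sigma\cap\sigma'$ by removing the same prefix, so $\sigma=\sigma'$. Hence $(i,p)\ne(j,p')$.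

Suppose that $u$ contains two letters $a$. Then it contains a subword $ab^na$, with $n\in(N_i,2N_i]\cap(N_j,2N_j]$. This forces $i=j$, and then $p=p'$ because $ab^na$ occurs only once in $w_i$, a contradiction. So $u$ has the form $b^n$ or $b^nab^{n'}$ with $n,n'\le2N$, where $N=\min(N_i,N_j)$, and $|u|\le4N+1$. For $N\ge100$ we have $8(4N+1)\le33N\le\frac32N(N+1)=\min(L_i,L_j)$.
\end{proof}

\begin{lemma}\label{lem:increments}
Let $D\ge0$ and let $\tau_i\in\mathbb Z$ satisfy $|\tau_i|\le DL_i$ for all $i\ge1$. There is a function $\eta:P\to\mathbb Z$ with $\eta(1)=0$ such that $\eta(gw_i)=\eta(g)+\tau_i$ for all $g\in P$, $i\ge1$, and $|\eta(gs)-\eta(g)|\le2D+1$ for all $g\in P$, $s\in\{a,b\}^{\pm1}$.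
\end{lemma}

On a tree a function is determined by its increments along edges, and these are unconstrained. So we look for bounded real weights $c(\epsilon)$ on the edges $\epsilon$ whose sum over each $\sigma=(g,i)$ is $\tau_i$. The difficulty is that every edge lies on infinitely many segments. Lemma~\ref{lem:overlap} allows us to distribute the edges so that each segment owns three quarters of its edges; it can then correct, on the edges it owns, whatever other segments have put on the rest.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[dashed] (0,0) -- (0,1);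
\draw (-0.6,1.6) -- (0,1) -- (0.6,1.6);
\draw[line width=2.6pt] (-0.6,1.6) -- (-3,4);
\draw[line width=2.6pt] (0.6,1.6) -- (3,4);
\draw[white,line width=0.9pt] (1.5,2.5) -- (1.8,2.8);
\draw[gray] (1.8,2.8) -- (1.7,3.1);
\draw[gray,line width=2.6pt] (1.7,3.1) -- (1.3,4.3);
\draw[gray] (1.5,2.5) -- (2.2,2.64);
\draw[gray,line width=2.6pt] (2.2,2.64) -- (4,3);
\fill (0,0) circle (2pt) node[below] {$1$};
\fill (0,1) circle (2pt) node[below right] {$x_\sigma$};
\fill (1.5,2.5) circle (2.4pt) node[below right] {$x_{\sigma'}$};
\node[above] at (-3,4) {$g$};
\node[above] at (3,4) {$gw_i$};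
\node[right] at (4,3) {$g'$};
\node[above] at (1.3,4.3) {$g'w_j$};
\end{tikzpicture}
\caption{Two segments in the tree rooted at $1$: $\sigma$ from $g$ to $gw_i$ (black) and $\sigma'$ from $g'$ to $g'w_j$ (gray). A segment owns its thick edges, those far from its vertex closest to the root. The common part of $\sigma$ and $\sigma'$ (white core) begins at $x_{\sigma'}$ and is too short to reach the edges owned by $\sigma'$.}
\label{fig:own}
\end{figure}

\begin{proof}
Root $\mathcal T$ at $1$. For $\sigma\in\Sigma$ let $x_\sigma$ be the vertex of $\sigma$ closest to $1$. Then $\sigma$ is the union of at most two arms that start at $x_\sigma$ and move away from $1$; for each vertex $v$ of $\sigma$ the geodesic $[1,v]$ contains $[x_\sigma,v]$, and $[x_\sigma,v]\subset\sigma$. For an edge $\epsilon$ let $v_\epsilon$ be its endpoint farther from $1$. Say that $\sigma$ \emph{owns} the edge $\epsilon$ of $\sigma$ if $[x_\sigma,v_\epsilon]$ has more than $|\sigma|/8$ edges, and let $O_\sigma$ be the set of edges owned by $\sigma$ (Figure~\ref{fig:own}). On each arm at most $|\sigma|/8$ edges are not owned, so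
\[
|\sigma\setminus O_\sigma|\le\tfrac14|\sigma|,\qquad|O_\sigma|\ge\tfrac34|\sigma|.
\]

\emph{Claim: if $\sigma\ne\sigma'$ and an edge $\epsilon$ of $\sigma$ is owned by $\sigma'$, then $|x_{\sigma'}|<|x_\sigma|$.} Both $x_\sigma$ and $x_{\sigma'}$ lie on $[1,v_\epsilon]$. If $|x_{\sigma'}|\ge|x_\sigma|$, then $[x_{\sigma'},v_\epsilon]\subset[x_\sigma,v_\epsilon]\subset\sigma$, so $\sigma\cap\sigma'$ contains $[x_{\sigma'},v_\epsilon]$, which has more than $|\sigma'|/8$ edges. This contradicts Lemma~\ref{lem:overlap}.

The claim shows first that no edge has two owners, since each of $|x_\sigma|$, $|x_{\sigma'}|$ would be smaller than the other. Put $c=0$ on edges without owner, and define $c$ on $O_\sigma$ by recursion on $|x_\sigma|$. By the claim, each edge of $\sigma\setminus O_\sigma$ has no owner or an owner $\sigma'$ with $|x_{\sigma'}|<|x_\sigma|$, so $c$ is already defined there. For $\sigma=(g,i)$ let $c$ be constant on $O_\sigma$, with value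
\[
\frac1{|O_\sigma|}\Big(\tau_i-\sum_{\epsilon\in\sigma\setminus O_\sigma}c(\epsilon)\Big).
\]
Then $\sum_{\epsilon\in\sigma}c(\epsilon)=\tau_i$. Also $|c|\le2D$ everywhere, by induction: the displayed value has absolute value at most $\big(D|\sigma|+\frac14|\sigma|\cdot2D\big)\big/\frac34|\sigma|=2D$.

Let $\eta_0(g)$ be the sum of $\pm c(\epsilon)$ over the edges of $[1,g]$, with sign $+$ where the geodesic from $1$ to $g$ follows the orientation. Then $\eta_0(gs)-\eta_0(g)$ is the weight of the edge from $g$ to $gs$ for $s\in\{a,b\}$, so $\eta_0(gw_i)-\eta_0(g)=\tau_i$ because $(g,i)$ traverses its edges positively. Put $\eta=\lfloor\eta_0\rfloor$. As $\tau_i$ is an integer, $\eta(gw_i)=\eta(g)+\tau_i$, and rounding increases the increment along an edge by less than $1$.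
\end{proof}

\section{The groups $G_k$ and bi-Lipschitz maps between them}\label{sec:groups}

Let $A=P\times\langle z\rangle$ with $z$ of infinite order; then $|gz^n|=|g|+|n|$ for the generators $a,b,z$. Imitating Example~\ref{ex:Z2}, one would double $A$ along the subgroup generated by elements $w_iz^{k_i}$. But the sizes of the holes are governed by the lengths of the elements of the amalgamated subgroup, and in $A$ the central powers of different generators can cancel. If $k_i=nk_j$, then $w_iz^{k_i}(w_jz^{k_j})^{-n}=w_iw_j^{-n}$ has length at most $L_i+k_i\cdot L_j/k_j$, which is much less than $L_i+k_i$ when both slopes are large. We prevent this with a new free generator. Let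
\[
M=A*\langle e\rangle=\langle a,b,z,e\mid[a,z],[b,z]\rangle .
\]
By the normal form theorem for free products, each $m\in M$ is uniquely
\begin{equation}\label{eq:nf}
m=a_0e^{n_1}a_1\cdots e^{n_r}a_r,\qquad r\ge0,\quad n_j\ne0,\quad a_j\in A,\quad a_1,\dots,a_{r-1}\ne1 .
\end{equation}
Moreover $|m|=\sum_j|a_j|+\sum_j|n_j|$: a shortest word for $m$, cut into maximal blocks of letters from one factor, has no trivial block, so its blocks spell the syllables of \eqref{eq:nf}.

For a sequence $k=(k_i)_{i\ge1}$ of integers $k_i\ge0$ put
\[
h_i=h_i(k)=e^i\,w_iz^{k_i}\,e^i,\qquad\ell_i=\ell_i(k)=|h_i|=2i+L_i+k_i,\qquad H_k=\langle h_i:i\ge1\rangle .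
\]

\begin{lemma}\label{lem:free}
Let $h=h_{i_1}^{\varepsilon_1}\cdots h_{i_r}^{\varepsilon_r}$ with $\varepsilon_j=\pm1$ be a reduced product, that is, there is no $j$ with $i_j=i_{j+1}$ and $\varepsilon_j=-\varepsilon_{j+1}$. Then $|h|\ge\sum_j(L_{i_j}+k_{i_j})\ge\frac12\sum_j\ell_{i_j}$. In particular $H_k$ is free on $(h_i)_{i\ge1}$.
\end{lemma}

\begin{proof}
Put $c_j=(w_{i_j}z^{k_{i_j}})^{\varepsilon_j}\in A\setminus\{1\}$. Then
\[
h=e^{\varepsilon_1i_1}\,c_1\,e^{\varepsilon_1i_1+\varepsilon_2i_2}\,c_2\cdots c_r\,e^{\varepsilon_ri_r}.
\]
The exponent $\varepsilon_ji_j+\varepsilon_{j+1}i_{j+1}$ vanishes only if $i_j=i_{j+1}$ and $\varepsilon_j=-\varepsilon_{j+1}$; this is why $h_i$ is padded with $e^i$ and not with $e$. So the display is the normal form \eqref{eq:nf} of $h$, and $|h|\ge\sum_j|c_j|$. The second inequality is $2i\le L_i$.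
\end{proof}

Let $G_k=M*_{H_k}\bar M$, with the eight generators $S=\{a,b,z,e,\bar a,\bar b,\bar z,\bar e\}$. Thus
\[
G_k=\big\langle S\ \big|\ [a,z],\,[b,z],\,[\bar a,\bar z],\,[\bar b,\bar z],\ r_i\ (i\ge1)\big\rangle,
\]
where $r_i=r_i(k)$ is the word $h_i\bar h_i^{-1}$, of length $2\ell_i$.

\begin{proposition}\label{prop:bilip}
If $|k_i-k_i'|\le DL_i$ for all $i$, then there is a bijection $\Phi:G_k\to G_{k'}$ such that $\Phi$ and $\Phi^{-1}$ are $(2D+2)$-Lipschitz.
\end{proposition}

\begin{proof}
Write $h_i=h_i(k)$ and $h_i'=h_i(k')$. By Lemma~\ref{lem:free} there is an isomorphism $\theta:H_k\to H_{k'}$ with $\theta(h_i)=h_i'$. We construct $\beta$ as in Lemma~\ref{lem:double}, first on $A$ and then on $M$.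

\emph{The shear of $A$.} Take $\eta$ from Lemma~\ref{lem:increments} with $\tau_i=k_i'-k_i$ and put $\alpha(gz^n)=gz^{n+\eta(g)}$. This is a bijection of $A$ with $\alpha(1)=1$. For $c=gz^n$ we have
\begin{equation}\label{eq:shear}
\alpha(c\,w_iz^{k_i})=gw_i\,z^{n+k_i+\eta(g)+\tau_i}=\alpha(c)\,w_iz^{k_i'},\qquad\alpha(cz)=\alpha(c)z,
\end{equation}
and $\alpha(c)^{-1}\alpha(cs)=s\,z^{\eta(gs)-\eta(g)}$ has length at most $2D+2$ for $s\in\{a,b\}$.

\emph{Extension to $M$.} The Cayley graph of $M$ consists of copies of the Cayley graph of $A$ joined by edges labeled $e$, and we shear each copy about the point where the path from $1$ enters it. For $m$ as in \eqref{eq:nf} put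
\[
\beta(m)=\alpha(a_0)\,e^{n_1}\alpha(a_1)\cdots e^{n_r}\alpha(a_r).
\]
Since $\alpha$ is a bijection fixing $1$, it permutes $A\setminus\{1\}$, so $\beta$ permutes the normal forms; thus $\beta$ is a bijection and $\beta(1)=1$. We claim that
\begin{equation}\label{eq:beta}
\beta(me)=\beta(m)\,e,\qquad\beta(m)^{-1}\beta(mc)=\alpha(a_r)^{-1}\alpha(a_rc)\quad(c\in A).
\end{equation}
The second formula holds because the normal form of $mc$ is obtained by replacing $a_r$ with $a_rc$; the last syllable is allowed to be trivial. For the first there are three cases. If $r=0$ or $a_r\ne1$, the normal form of $me$ is that of $m$ followed by $e\cdot1$, and $\alpha(1)=1$. If $r\ge1$, $a_r=1$ and $n_r\ne-1$, then $n_r$ is replaced by $n_r+1$ on both sides. If $r\ge1$, $a_r=1$ and $n_r=-1$, then $me=a_0e^{n_1}\cdots a_{r-1}$, and both sides equal $\alpha(a_0)e^{n_1}\cdots\alpha(a_{r-1})$.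

By \eqref{eq:shear} and \eqref{eq:beta}, $\beta(m\,w_iz^{k_i})=\beta(m)\,w_iz^{k_i'}$ for all $m\in M$, and therefore
\[
\beta(mh_i)=\beta(me^iw_iz^{k_i})\,e^i=\beta(me^i)\,w_iz^{k_i'}e^i=\beta(m)\,h_i' .
\]
This gives \eqref{eq:equivariant}. Also $\beta(m)^{-1}\beta(ms)$ equals $s$ for $s\in\{e,z\}$ and has length at most $2D+2$ for $s\in\{a,b\}$, so $\beta$ is $(2D+2)$-Lipschitz. The map $\beta^{-1}$ is built in the same way from $-\eta$, which has the same bound on increments. Lemma~\ref{lem:double} now gives $\Phi$.
\end{proof}

\section{Loops that short loops cannot fill}\label{sec:loops}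

We now make precise the holes of Example~\ref{ex:Z2}. Let $X$ be the Cayley graph of a group $G$ with finite generating set $S$. For $\rho\ge0$ let $X_\rho$ be the complex obtained from $X$ by attaching a $2$-cell along each closed edge path of length at most $\rho$. A closed edge path is \emph{$\rho$-null} if it is null-homotopic in $X_\rho$; it is then $\rho'$-null for $\rho'\ge\rho$. Reading labels identifies $\pi_1(X,1)$ with the kernel of $\mathbb F(S)\to G$, and attaching the cells kills the elements $uVu^{-1}$, where $u\in\mathbb F(S)$ leads from $1$ to the base point of a cell and $V$ is its boundary label. Hence a closed path with label $W$ is $\rho$-null if and only if $W$ lies in the normal closure in $\mathbb F(S)$ of the words of length at most $\rho$ that are trivial in $G$. The topological description shows that the notion is quasi-isometry invariant; the algebraic one lets us compute it in $G_k$.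

For $n\ge0$ let $H_k^{(n)}=\langle h_i:\ell_i\le2n\rangle$ and $G_k^{(n)}=M*_{H_k^{(n)}}\bar M$. This group is presented by the four commutators and the finitely many $r_i$ with $\ell_i\le2n$.

\begin{proposition}\label{prop:short}
\begin{itemize}
\item[(a)] A word $W$ in $S^{\pm1}$ of length at most $n$ is trivial in $G_k$ if and only if it is trivial in $G_k^{(n)}$.
\item[(b)] If $\rho<\ell_i/2$, then the closed path labeled $r_i$ in the Cayley graph of $G_k$ is not $\rho$-null.
\end{itemize}
\end{proposition}

\begin{proof}
(a) One direction holds because $G_k$ is a quotient of $G_k^{(n)}$. Conversely, let $W$ be trivial in $G_k$, and cut it into maximal blocks $W=W_1\cdots W_r$ of unbarred and of barred letters. We use induction on $r$. If $r\le1$, then $W$ is trivial in $M$ or in $\bar M$ by (A1), hence in $G_k^{(n)}$. Let $r\ge2$. By (A2) some block represents an element of the amalgamated subgroup; exchanging $M$ and $\bar M$ if necessary, $W_j$ is unbarred and represents $h\in H_k$. As $|h|\le n$, Lemma~\ref{lem:free} shows that each $h_i$ occurring in the reduced expression of $h$ has $\ell_i\le2n$. So $h\in H_k^{(n)}$, and $W_j$ and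 its barred copy $\bar W_j$ represent the same element, both in $G_k$ and in $G_k^{(n)}$. Replacing $W_j$ by $\bar W_j$ gives a word of the same length, with fewer blocks, that represents the same element as $W$ in each of the two groups.

(b) Suppose that $r_i$ lies in the normal closure of words $V$ that are trivial in $G_k$ and have length at most $n=\lfloor\rho\rfloor$. By (a) each $V$ is trivial in $G_k^{(n)}$. Since $2n<\ell_i$, the group $H_k^{(n)}$ is contained in $H^*=\langle h_j:j\ne i\rangle$, so each $V$, and hence $r_i$, is trivial in $M*_{H^*}\bar M$. Applying (A2) to $h_i\cdot\bar h_i^{-1}=1$ in this double gives $h_i\in H^*$, which is impossible because $H_k$ is free on the $h_j$.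
\end{proof}

For the invariance it is convenient to replace a quasi-isometry by a pair of Lipschitz maps. A \emph{$K$-pair} for $G,G'$ consists of $K$-Lipschitz maps $\varphi:G\to G'$ and $\psi:G'\to G$ with $d(\psi\varphi(g),g)\le K$ and $d(\varphi\psi(g'),g')\le K$ for all $g\in G$, $g'\in G'$.

\begin{lemma}\label{lem:pair}
If there is a $K$-pair for $G,G'$ with $K\ge1$, then $G\approx_{QI}G'$. If $G\approx_{QI}G'$, then for some integer $K\ge1$ there is a $K$-pair with $\varphi(1)=1$.
\end{lemma}

\begin{proof}
For a $K$-pair, $d(x,y)\le2K+d(\psi\varphi(x),\psi\varphi(y))\le2K+K\,d(\varphi(x),\varphi(y))$, so $\varphi$ is a quasi-isometry with $\lambda=K$ and $C=\max(K,2)$. Conversely, let $\varphi$ be a quasi-isometry with constants $\lambda,C$; composing with a left translation, assume $\varphi(1)=1$. For $g'\in G'$ choose $\psi(g')$ with $d(\varphi\psi(g'),g')\le C$. Adjacent vertices of $G$ go to vertices at distance at most $\lambda+C$. For adjacent $g',g''\in G'$ we have $d(\varphi\psi(g'),\varphi\psi(g''))\le2C+1$, so $d(\psi(g'),\psi(g''))\le\lambda(3C+1)$. Finally $d(\psi\varphi(g),g)\le\lambda\big(d(\varphi\psi\varphi(g),\varphi(g))+C\big)\le2\lambda C$.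 Any integer $K\ge\lambda(3C+1)$ works.
\end{proof}

\begin{lemma}\label{lem:transfer}
Let $X,Y$ be the Cayley graphs of $G,G'$, and let $(\varphi,\psi)$ be a $K$-pair, $K\ge1$ an integer. If all closed paths of length at most $Kn$ in $Y$ are $\rho$-null, then all closed paths of length at most $n$ in $X$ are $\max(K\rho,(K+1)^2)$-null.
\end{lemma}

\begin{proof}
Extend $\varphi$ and $\psi$ to continuous maps $X\to Y$ and $Y\to X$ that send each edge to a geodesic path of length at most $K$. The attaching path of a $2$-cell of $Y_\rho$ is sent by $\psi$ to a closed path of length at most $K\rho$, which is null-homotopic in $X_{K\rho}$; so $\psi$ extends to a map $Y_\rho\to X_{K\rho}$. Let $\gamma$ be a closed path of length at most $n$ in $X$. Then $\varphi\gamma$ has length at most $Kn$, so it is null-homotopic in $Y_\rho$, and $\psi\varphi\gamma$ is null-homotopic in $X_{K\rho}$. Join each vertex $g$ of $\gamma$ to $\psi\varphi(g)$ by a geodesic, of length at most $K$. Each edge of $\gamma$, its image under $\psi\varphi$ (of length at most $K^2$) and the two geodesics at its endpoints form a closed path of length at most $1+2K+K^2$. The cells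 attached along these paths form an annulus that gives a free homotopy from $\gamma$ to $\psi\varphi\gamma$ in $X_{(K+1)^2}$.
\end{proof}

\begin{proposition}\label{prop:scales}
If $G_k\approx_{QI}G_{k'}$, then there is an integer $K\ge1$ such that for every $i$ with $\ell_i(k)>2(K+1)^2$ there is $j$ with
\[
\frac{\ell_i(k)}{4K}\le\ell_j(k')\le4K\,\ell_i(k).
\]
\end{proposition}

\begin{proof}
Take a $K$-pair for $G_k,G_{k'}$, and write $\ell_i=\ell_i(k)$, $\ell_j'=\ell_j(k')$. By Proposition~\ref{prop:short}(a), the label of a closed path of length at most $2K\ell_i$ in the Cayley graph of $G_{k'}$ lies in the normal closure of the four commutators, of length $4$, and the words $r_j(k')$ with $\ell_j'\le4K\ell_i$, of length $2\ell_j'$. So all such paths are $\rho$-null for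
\[
\rho=\max\big(\{4\}\cup\{2\ell_j':\ell_j'\le4K\ell_i\}\big).
\]
By Lemma~\ref{lem:transfer} with $n=2\ell_i$, the path $r_i(k)$ is $\max(K\rho,(K+1)^2)$-null, and by Proposition~\ref{prop:short}(b) this maximum is at least $\ell_i/2$. If $\ell_i>2(K+1)^2$, we conclude that $K\rho\ge\ell_i/2>(K+1)^2\ge4K$. Then $\rho>4$, so $\rho=2\ell_j'$ for some $j$ with $\ell_j'\le4K\ell_i$, and $2K\ell_j'\ge\ell_i/2$.
\end{proof}

\section{Coding bounded distance: proof of Theorem~\ref{thm:family}}\label{sec:coding}

Write $k_i=t_iL_i$. Proposition~\ref{prop:bilip} applies when the \emph{differences} $t_i-t_i'$ are bounded, whereas Proposition~\ref{prop:scales} can only bound the \emph{ratios} $(1+t_i')/(1+t_i)$. The obvious choices fall into the gap between the two. With $t_n=x_n$, the sequences $x_n=n$ and $y_n=\lfloor n/2\rfloor$ have bounded ratios and are not $E$-equivalent; with $t_n=2^{x_n}$, ratios detect $E$ but differences become unbounded. The remedy is to record $x_n$ by its distances $|x_n-q|$ to all $q\in\{0,\dots,n\}$. These change by at most $|x_n-y_n|$, and at $q=x_n$ the distance changes from $0$ to exactly $|x_n-y_n|$, so that a bound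 on the ratio becomes a bound on the difference.

Enumerate the pairs $(n,q)$ with $n\ge1$, $0\le q\le n$ lexicographically as $(n(i),q(i))_{i\ge1}$, starting with $(1,0),(1,1),(2,0),\dots$; then $n(i)\le i$. For $x\in\Omega$ put
\[
k_i(x)=|x_{n(i)}-q(i)|\,L_i,\qquad\Gamma(x)=G_{k(x)}\ \text{marked by }S.
\]

\emph{Continuity.} Let $W$ be a word of length $n$. By Proposition~\ref{prop:short}(a), whether $W$ is trivial in $\Gamma(x)$ depends only on the marked group $G^{(n)}_{k(x)}$. Since $\ell_i\ge L_i$, this group is determined by the finitely many $k_i(x)$ with $L_i\le2n$, hence by finitely many coordinates of $x$. So the set of $x$ for which $W$ is trivial is clopen.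

\emph{Part (i).} If $|x_n-y_n|\le D$ for all $n$, then $|k_i(x)-k_i(y)|\le DL_i$ for all $i$ by the triangle inequality, and Proposition~\ref{prop:bilip} applies.

\emph{Part (ii).} Let $\Gamma(x)\approx_{QI}\Gamma(y)$, and write $\ell_i=\ell_i(k(x))$, $\ell_i'=\ell_i(k(y))$. Since $2i\le L_i$ and $|x_{n(i)}-q(i)|\le n(i)\le i$, and likewise for $y$,
\[
L_i\le\ell_i,\ell_i'\le(i+2)L_i .
\]
Take $K$ from Proposition~\ref{prop:scales}, and $i_0$ such that $i_0+1>4K$ and $L_{i_0}>2(K+1)^2$. For $i\ge i_0$ let $j$ be as in that proposition. A priori the hole of size $\ell_i$ could be matched with a hole of a different index; the growth \eqref{eq:growth} excludes this. If $j>i$, then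
\[
\ell_j'\ge L_{i+1}\ge(i+2)^2L_i\ge(i+2)\,\ell_i>4K\ell_i .
\]
If $j<i$, then
\[
\ell_j'\le(j+2)L_j\le(i+1)L_{i-1}\le\frac{L_i}{i+1}\le\frac{\ell_i}{i+1}<\frac{\ell_i}{4K}.
\]
Both contradict the choice of $j$. Hence $j=i$, and $\ell_i'\le4K\ell_i$ for all $i\ge i_0$.

Given $n\ge i_0$, let $i$ be the index with $n(i)=n$ and $q(i)=x_n$; then $i\ge n\ge i_0$. Now $k_i(x)=0$, so $\ell_i=2i+L_i\le2L_i$, while $\ell_i'\ge(1+|y_n-x_n|)L_i$. Therefore $1+|x_n-y_n|\le8K$ for all $n\ge i_0$, and $x\,E\,y$. This proves Theorem~\ref{thm:family}. \hfill$\square$

\section{No reduction to a relation with countable classes}\label{sec:baire}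

By Theorem~\ref{thm:family} it remains to show that $E$ is not reducible to a relation with countable classes. A subset of a Polish space is \emph{meager} if it is a countable union of nowhere dense sets, and $B$ is \emph{comeager in} an open set $U$ if $U\setminus B$ is meager; ``for comeager many $v\in U$'' means ``for all $v$ in a set comeager in $U$''. Let $X,Y,Z$ be Polish spaces. We use the following facts.
\begin{itemize}
\item[(B1)] A nonempty open subset of $X$ is not meager (Baire). For each Borel set $B\subset X$ there is an open set $U$ with $B\triangle U$ meager; so a nonmeager Borel set is comeager in some nonempty open set.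
\item[(B2)] (Kuratowski--Ulam) A Borel set $B\subset X\times Z$ is meager if and only if the section $B_x\subset Z$ is meager for comeager many $x$, if and only if the section $B^v\subset X$ is meager for comeager many $v$.
\item[(B3)] If $B\subset X\times Z$ is Borel and $U\subset Z$ is open, then $\{x:B_x\text{ is comeager in }U\}$ is Borel \cite[16.1]{Kechris}.
\item[(B4)] If $\xi:X\to Y$ is Borel, then the restriction of $\xi$ to some dense $G_\delta$ subset of $X$ is continuous \cite[8.38]{Kechris}.
\end{itemize}

The relation $E$ is a discrete version of the relation ``$x-y$ is bounded'' on $\mathbb R^{\mathbb N}$, where $\mathbb N=\{1,2,\dots\}$ and $\mathbb R^{\mathbb N}$ has the product topology. The Banach space of bounded sequences is not separable, so (B2) and (B3) are not available for it. We use the subspace $c_0$ of null sequences instead. With the supremum norm it is a separable Banach space, the map $(x,v)\mapsto x+v$ from $\mathbb R^{\mathbb N}\times c_0$ to $\mathbb R^{\mathbb N}$ is continuous, and each orbit $x+c_0$ is dense because $c_0$ contains the finitely supported sequences. Below $B(v,\varepsilon)$ is the open ball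 in $c_0$.

\begin{lemma}\label{lem:c0}
Let $R$ be an equivalence relation with countable classes on a Polish space $Y$, and let $\xi:\mathbb R^{\mathbb N}\to Y$ be a Borel map such that $x-x'\in c_0$ implies $\xi(x)\,R\,\xi(x')$. Then $\xi^{-1}(y_0)$ is nonmeager for some $y_0\in Y$.
\end{lemma}

The idea is as follows. On each orbit $\xi$ takes countably many values, so it is constant on most of a small ball around most points of the orbit. Once the radius is made uniform, convexity lets one walk in small steps through a large part of an orbit, so $\xi$ is constant there; density of the orbit and (B4) spread the constant value to a nonmeager set. Both features matter. If $R$ is the orbit relation of $c_0$ itself and $\xi$ is the identity, the classes are uncountable and the fibers are points. If $c_0$ acting on $\mathbb R^{\mathbb N}$ is replaced by the countable group $\mathbb Q$ acting on $\mathbb R$, and $\xi$ is again the identity, then orbits are dense and classes are countable, but there are no small steps that preserve $\xi$.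

\begin{proof}
For $n\ge1$ let $P_n$ be the set of $x$ such that $\xi(x+v)=\xi(x)$ for comeager many $v\in B(0,1/n)$. It is Borel by (B3). Let $P_\infty=\bigcup_nP_n$.

\emph{Step 1: $P_\infty$ is comeager.} Fix $x$. For $y$ in the countable set $[\xi(x)]_R$ let $B_y=\{v\in c_0:\xi(x+v)=y\}$. These sets are Borel and cover $c_0$. Choose open sets $U_y$ with $B_y\triangle U_y$ meager. Let $v\in B_y\cap U_y$ and take $n$ with $B(v,1/n)\subset U_y$. Then $B_y$ is comeager in $B(v,1/n)$, that is, $\xi(x+v+v')=y=\xi(x+v)$ for comeager many $v'\in B(0,1/n)$; so $x+v\in P_n$. A point of $c_0$ outside $\bigcup_y(B_y\cap U_y)$ lies in the meager set $\bigcup_y(B_y\setminus U_y)$. Thus for every $x$ the set $\{v:x+v\notin P_\infty\}$ is meager. By (B2) there is $v$ such that $\{x:x+v\notin P_\infty\}$ is meager, and this set is a translate of the complement of $P_\infty$.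

\emph{Step 2: a uniform radius and a good orbit.} By Step 1 and (B1), some $P_n$ is comeager in a nonempty open set $U$, which we may take of the form $\{x:x_j\in I_j\text{ for }j<m\}$ with open intervals $I_j$. Put $\varepsilon=1/n$. Let $\Delta$ be a dense $G_\delta$ set on which $\xi$ is continuous. The Borel set $Q=P_n\cap\Delta\cap U$ is comeager in $U$. For each $v$ the set $\{x:x+v\in U\setminus Q\}$ is a translate of a meager set, so by (B2) there is $x\in U$ for which $\{v:x+v\in U\setminus Q\}$ is meager. Fix this $x$ and put
\[
V=\{v\in c_0:x+v\in U\},\qquad V'=\{v\in c_0:x+v\in Q\}.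
\]
Then $V$ is open, convex and contains $0$, and $V'$ is comeager in $V$, hence dense in $V$.

\emph{Step 3: $\xi$ is constant on $x+V'$.} If $v\in V'$, then $x+v\in P_n$, so $\xi(x+u)=\xi(x+v)$ for comeager many $u\in B(v,\varepsilon)$. If $v_1,v_2\in V'$ and $\|v_1-v_2\|<\varepsilon$, then $B(v_1,\varepsilon)\cap B(v_2,\varepsilon)$ is nonempty and open, so by (B1) it contains $u$ with $\xi(x+v_1)=\xi(x+u)=\xi(x+v_2)$. Given arbitrary $v,v'\in V'$, subdivide the segment between them, which lies in $V$, into pieces of length less than $\varepsilon/3$, and move each interior subdivision point by less than $\varepsilon/3$ into $V'$. This is a chain in $V'$ with steps shorter than $\varepsilon$. So $\xi$ has a constant value $y_0$ on $x+V'$.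

\emph{Step 4: from the orbit to the space.} The set $x+V=(x+c_0)\cap U$ is dense in $U$. As $V'$ is norm dense in $V$ and $v\mapsto x+v$ is continuous, $x+V'$ is dense in $x+V$, hence in $U$. Moreover $x+V'\subset\Delta\cap U$. By continuity of $\xi$ on $\Delta$, we get $\xi=y_0$ on $\Delta\cap U$, which is comeager in $U$ and therefore nonmeager.
\end{proof}

\begin{proposition}\label{prop:Ecountable}
The relation $E$ is not Borel reducible to any equivalence relation with countable classes on a Polish space.
\end{proposition}

\begin{proof}
Let $f:\Omega\to Y$ be a Borel reduction from $E$ to such a relation $R$. Define the Borel map $\kappa:\mathbb R^{\mathbb N}\to\Omega$ by $\kappa(x)_n=\lfloor\min(\max(x_n,0),n)\rfloor$. Truncation to $[0,n]$ does not increase distances and rounding adds at most $1$, so $|\kappa(x)_n-\kappa(x')_n|\le|x_n-x_n'|+1$. Hence $x-x'\in c_0$ implies $\kappa(x)\,E\,\kappa(x')$, and Lemma~\ref{lem:c0} applies to $\xi=f\circ\kappa$: some fiber $\xi^{-1}(y_0)$ is nonmeager. If $\xi(x)=\xi(x')$, then $\kappa(x)\,E\,\kappa(x')$ because $f$ is a reduction. So $\xi^{-1}(y_0)\subset\kappa^{-1}([u]_E)$ for some $u\in\Omega$.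

But $\kappa^{-1}([u]_E)$ is the union of the sets $Z_D=\{x:|\kappa(x)_n-u_n|\le D\text{ for all }n\}$, $D=1,2,\dots$, and each $Z_D$ is nowhere dense. Indeed, take a nonempty basic open set that restricts only the coordinates below $m$, and pick $n\ge m$ with $n>2D$. Then $u_n>D$ or $n-u_n>D$. Impose the further condition $x_n<0$ in the first case, so that $\kappa(x)_n=0$, and $x_n>n$ in the second, so that $\kappa(x)_n=n$. This defines a nonempty open subset disjoint from $Z_D$. So $\kappa^{-1}([u]_E)$ is meager, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:answer}]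
If $f$ were a Borel reduction from $\approx_{QI}$ to a relation $R$ with countable classes, then $f\circ\Gamma$ would be a Borel reduction from $E$ to $R$ by Theorem~\ref{thm:family}, contradicting Proposition~\ref{prop:Ecountable}. The relation $\cong$ has countable classes: each $N\in\mathcal G_m$ with $\mathbb F_m/N\cong G$ is the kernel of the map $\mathbb F_m\to G$ given by one of the countably many generating $m$-tuples of $G$.
\end{proof}

\section{The exact complexity: proof of Theorem~\ref{thm:complete}}\label{sec:ksigma}

Theorem~\ref{thm:family} says that $\Gamma$ is a reduction from $E$ to $\approx_{QI}$, and also to $\approx_{BL}$, since $x\,E\,y$ implies $\Gamma(x)\approx_{BL}\Gamma(y)$, which implies $\Gamma(x)\approx_{QI}\Gamma(y)$, which implies $x\,E\,y$. Below $\approx$ denotes either relation.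

\subsection{The upper bound}

A quasi-isometry with given constants that fixes $1$ has only finitely many possible values at each point, so such maps form a compact space. To let the groups vary as well, we lift the maps to the free groups.

For $N\in\mathcal G_m$ and $u,u'\in\mathbb F_m$ let $d_N(u,u')$ be the distance between $uN$ and $u'N$ in $\mathbb F_m/N$. We have $d_N(u,u')\le j$ if and only if $u^{-1}u'b^{-1}\in N$ for one of the finitely many $b\in\mathbb F_m$ with $|b|\le j$, a clopen condition on $N$. Since $d_N(u,u')\le|u^{-1}u'|$, the function $N\mapsto d_N(u,u')$ is locally constant.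

Fix integers $m,m',K\ge1$. Let $\Lambda$ be the set of pairs of maps $\varphi:\mathbb F_m\to\mathbb F_{m'}$, $\psi:\mathbb F_{m'}\to\mathbb F_m$ with $|\varphi(u)|\le K|u|$ and $|\psi(v)|\le K|v|+K$ for all $u,v$. It is a product of finite sets, hence compact. Consider the quadruples $(N,N',\varphi,\psi)\in\mathcal G_m\times\mathcal G_{m'}\times\Lambda$ such that for all $u,u'\in\mathbb F_m$ and $v,v'\in\mathbb F_{m'}$
\begin{gather}
d_{N'}(\varphi(u),\varphi(u'))\le K\,d_N(u,u'),\qquad d_N(\psi(v),\psi(v'))\le K\,d_{N'}(v,v'),\label{eq:lip}\\
d_N(\psi\varphi(u),u)\le K,\qquad d_{N'}(\varphi\psi(v),v)\le K.\label{eq:inv}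
\end{gather}
For fixed $u,u',v,v'$ each inequality involves the values of $\varphi$ and $\psi$ on finite balls, and locally constant functions of $N,N'$ at finitely many possible arguments; so it defines a clopen set. The set of quadruples is therefore compact, and so is its projection $C_{m,m',K}$ to $\mathcal G_m\times\mathcal G_{m'}$.

If $(N,N')\in C_{m,m',K}$, then by \eqref{eq:lip} the maps $\varphi,\psi$ respect cosets and induce $K$-Lipschitz maps between $\mathbb F_m/N$ and $\mathbb F_{m'}/N'$, which form a $K$-pair by \eqref{eq:inv}; so $N\approx_{QI}N'$ by Lemma~\ref{lem:pair}. Conversely, if $N\approx_{QI}N'$, take a $K$-pair $(\varphi_0,\psi_0)$ with $\varphi_0(1)=1$, and let $\varphi(u)$ and $\psi(v)$ be shortest elements of the cosets $\varphi_0(uN)$ and $\psi_0(vN')$. Then $|\varphi(u)|\le K|u|$, and $|\psi(v)|\le K|v|+K$ because $|\psi_0(1)|=d(\psi_0\varphi_0(1),1)\le K$. The inequalities \eqref{eq:lip} and \eqref{eq:inv} are those of the $K$-pair. Thus $\approx_{QI}$ is the union of the compact sets $C_{m,m',K}$. For $\approx_{BL}$ replace the bound $K$ in \eqref{eq:inv} by $0$: the induced maps are then mutually inverse Lipschitz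 bijections, and conversely a bi-Lipschitz bijection $\varphi_0$, translated so that $\varphi_0(1)=1$, is lifted together with $\psi_0=\varphi_0^{-1}$.

\subsection{Completeness}

Rosendal \cite{Rosendal} proved that every $K_\sigma$ equivalence relation on a Polish space is Borel reducible to the relation $\sup_n|x_n-y_n|<\infty$ on $\prod_{n\ge1}\{1,\dots,n\}$. The inclusion of this product in $\Omega$ reduces that relation to $E$, and $\Gamma$ reduces $E$ to $\approx$. The composite reduction takes values in $\mathcal G_8$, so the full complexity is attained on $8$-generated groups.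

\subsection{Comparison with isomorphism}

The relation $\cong$ is $K_\sigma$. Indeed, $\mathbb F_m/N\cong\mathbb F_{m'}/N'$ if and only if there are homomorphisms $\mu:\mathbb F_m\to\mathbb F_{m'}$ and $\nu:\mathbb F_{m'}\to\mathbb F_m$ with $\mu(N)\subset N'$, $\nu(N')\subset N$, and $\nu\mu(u)u^{-1}\in N$, $\mu\nu(v)v^{-1}\in N'$ for all $u,v$. There are countably many pairs $(\mu,\nu)$. For each of them the condition is an intersection of clopen conditions such as ``$u\in N\Rightarrow\mu(u)\in N'$'', so it defines a closed subset of the compact space $\mathcal G_m\times\mathcal G_{m'}$. By completeness, $\cong\;\le_B\;\approx$. A reduction in the other direction, composed with $\Gamma$, would contradict Proposition~\ref{prop:Ecountable}. Hence $\cong\;<_B\;\approx$.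

\subsection{Polish group actions}

Let $\omega=\{0,1,2,\dots\}$ and let $E_1$ be the relation of eventual equality on $(2^\omega)^\omega$: $x\,E_1\,x'$ if $x_j=x_j'$ for all but finitely many $j$. Kechris and Louveau \cite{KL} proved that $E_1$ is not Borel reducible to any orbit equivalence relation of a Borel action of a Polish group. So it suffices to show $E_1\le_BE$. Every $n\ge1$ is uniquely $n=2^j(2i+1)$ with $j,i\in\omega$, and then $j\le n$. Send $x\in(2^\omega)^\omega$ to the point $y\in\Omega$ with $y_n=j\cdot x_j(i)$ for $n=2^j(2i+1)$. This map is continuous, and if $x,x'$ have images $y,y'$, then $\sup_n|y_n-y_n'|$ is the supremum of $0$ and the $j$ with $x_j\ne x_j'$. It is finite exactly when $x\,E_1\,x'$. Thus $E_1\le_BE\le_B\;\approx$, which completes the proof of Theorem~\ref{thm:complete}. \hfill$\square$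

\begin{remark}
By Dougherty, Jackson and Kechris \cite{DJK}, every Borel equivalence relation with countable classes is Borel reducible to the orbit relation of the shift action of $\mathbb F_2$ on the compact space $2^{\mathbb F_2}$. That relation is a countable union of graphs of homeomorphisms, hence $K_\sigma$, so all such relations reduce to $\approx_{QI}$. It is also an orbit relation of a Polish group, so \cite{DJK} and \cite{KL} give a second route from Theorem~\ref{thm:family} to the first sentence of Theorem~\ref{thm:answer}. The argument of Section~\ref{sec:baire} uses neither theorem and does not require the target relation to be Borel.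
\end{remark}

\begin{thebibliography}{9}

\bibitem{slides}
\emph{A Descriptive View of Geometric Group Theory},
\texttt{https://e.math.cornell.edu/\allowbreak sites/\allowbreak topology/\allowbreak 2011/\allowbreak talks/\allowbreak thomas\_workshop.pdf}

\bibitem{DJK}
Dougherty, Jackson and Kechris,
\emph{The structure of hyperfinite Borel equivalence relations},
Trans. AMS 341 (1994).

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{KL}
Kechris and Louveau,
\emph{The classification of hypersmooth Borel equivalence relations},
J. AMS 10 (1997).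

\bibitem{Rosendal}
Rosendal,
\emph{Cofinal families of Borel equivalence relations and quasiorders},
J. Symbolic Logic 70 (2005).

\end{thebibliography}
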